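# Simplicity of $U(\mathrm{Vir})/(z-\lambda)$ for $\lambda\neq 0$: descending to scalars through the central cocycle

## 1. Five-term elements that send $e_m$ to a scalar

Let $\mathrm{Vir}$ be the Virasoro algebra: it has basis $\{e_n\}_{n\in\mathbb Z}\cup\{z\}$, with $z$ central and
$$[e_n,e_m]=(m-n)e_{n+m}+\delta_{n+m,0}\frac{n^3-n}{12}\,z .$$
Let $U(\mathrm{Vir})$ act on itself by the adjoint action, written with a dot: $v\cdot x=vx-xv$ for $v\in\mathrm{Vir}$, and $(v_1\cdots v_r)\cdot x=[v_1,[v_2,\dots,[v_r,x]\dots]]$. For $m\in\mathbb Z$ put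
$$u^{(m)}=e_2e_{-m-2}-4\,e_1e_{-m-1}+6\,e_0e_{-m}-4\,e_{-1}e_{-m+1}+e_{-2}e_{-m+2}=\sum_{j=-2}^{2}(-1)^j\binom4{2+j}\,e_j\,e_{-m-j}.$$
I claim that
$$u^{(m)}\cdot e_k=2\,\delta_{k,m}\,z\qquad(k\in\mathbb Z). \tag{1}$$

The coefficients $1,-4,6,-4,1$ compute a fourth difference: $\sum_j(-1)^j\binom4{2+j}P(j)$ is $0$ for every polynomial $P$ of degree at most $3$, and it is $24$ for $P(j)=j^4$. (Odd powers cancel by symmetry. For $j^0$, $j^2$, $j^4$ one gets $1-4+6-4+1=0$, $\;4-4-4+4=0$, $\;16-4-4+16=24$.) Now compute. We have $[e_{-m-j},e_k]=(k+m+j)e_{k-m-j}$ plus a central term that the next bracket kills, and then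
$$[e_j,[e_{-m-j},e_k]]=(k+m+j)\Big((k-m-2j)\,e_{k-m}+\delta_{k,m}\tfrac{j^3-j}{12}\,z\Big).$$
The coefficient of $e_{k-m}$ is quadratic in $j$, so its fourth difference is $0$. The coefficient of $z$ is $\delta_{k,m}(2m+j)(j^3-j)/12$. This is quartic in $j$ with leading coefficient $\delta_{k,m}/12$, so its fourth difference is $24\,\delta_{k,m}/12=2\delta_{k,m}$. This proves (1).

So a fixed combination of double brackets annihilates the Witt part of *every* $e_k$, because Witt brackets are of low degree in $j$. But the cocycle is cubic, and the extra degree lets exactly one number survive.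

Here is what such elements are for. Fix $\lambda\in\mathbb C$ with $\lambda\ne0$ and pass to $U(\mathrm{Vir})/(z-\lambda)$, where $z$ becomes the number $\lambda$. Suppose a two-sided ideal contains $F=\sum_kc_ke_k+c$ with $c_m\ne0$. Ideals are stable under the adjoint action, so the ideal contains $u^{(m)}\cdot F=2\lambda c_m$, a nonzero scalar, and hence it is everything. These notes build analogues of $u^{(m)}$ for elements of every degree, and use them to show that $U(\mathrm{Vir})/(z-\lambda)$ has no two-sided ideals other than $0$ and itself.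

## 2. The algebras $A_{R,\zeta}$ and the theorem

The question, from a report of the Mathematisches Forschungsinstitut Oberwolfach (https://publications.mfo.de/bitstream/handle/mfo/3992/OWR_2022_23.pdf?sequence=4&isAllowed=y), is this: *if $\lambda\ne0$, is $U(\mathrm{Vir})/(z-\lambda)$ simple?* Here $(z-\lambda)$ is the two-sided ideal generated by the central element $z-\lambda$.

**Vector fields and the cocycle.** Let $\mathcal O=\mathbb C[t,t^{-1}]$, and let $W=\mathcal O\partial$ be the Witt algebra of vector fields $a\partial$, with $\partial=\partial_t$ and $[a\partial,b\partial]=(ab'-a'b)\partial$. With $e_n=t^{n+1}\partial$ this reads $[e_n,e_m]=(m-n)e_{n+m}$. We regard $W$ as the subspace $\operatorname{span}\{e_n\}$ of $\mathrm{Vir}=W\oplus\mathbb Cz$. Let $\operatorname{Res}_t$ denote the coefficient of $t^{-1}$. For $a=t^{n+1}$ we have $a'''=(n^3-n)t^{n-2}$, so for $b=t^{m+1}$ we get $\operatorname{Res}_t(a'''b)=(n^3-n)\delta_{n+m,0}$. Therefore the bracket of $\mathrm{Vir}$ is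
$$[a\partial,b\partial]=(ab'-a'b)\partial+\omega(a\partial,b\partial)\,z,\qquad \omega(a\partial,b\partial)=\tfrac1{12}\operatorname{Res}_t(a'''b). \tag{2}$$
Witt brackets contain one derivative, and the cocycle contains three. The whole proof is a count of derivatives.

**A base ring.** Let $R\neq0$ be a commutative $\mathbb C$-algebra and $\zeta\in R$. Put
$$A=A_{R,\zeta}=U(\mathrm{Vir})\otimes_{\mathbb C[z]}R,\qquad z\mapsto\zeta .$$
By the Poincaré–Birkhoff–Witt (PBW) theorem, with $z$ placed first in the ordered basis, $U(\mathrm{Vir})$ is a free $\mathbb C[z]$-module on the ordered monomials $e_{n_1}\cdots e_{n_k}$, $n_1\le\dots\le n_k$. Hence $A$ is free over $R$ on the same monomials. The empty monomial $1$ is one of them, so $R\subset A$. Three examples will be used: $R=\mathbb C$, $\zeta=\lambda$ gives $U(\mathrm{Vir})/(z-\lambda)$; $R=\mathbb C[z]$, $\zeta=z$ gives $U(\mathrm{Vir})$; and $R=\mathbb C[z]/(h)$, $\zeta=\bar z$ gives $U(\mathrm{Vir})/hU(\mathrm{Vir})$.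

**Theorem 1.** Let $\zeta\in R$ be a non-zero-divisor and $0\neq p\in\mathcal O$. Let $N\subset A_{R,\zeta}$ be a nonzero $\mathbb C$-subspace with $[a\partial,N]\subset N$ for all $a\in p\,\mathcal O$. Then $N\cap R\neq0$.

**Corollary 2.** If $\lambda\ne0$, every nonzero subspace of $U(\mathrm{Vir})/(z-\lambda)$ stable under $\operatorname{ad}\mathrm{Vir}$ contains $1$. In particular $U(\mathrm{Vir})/(z-\lambda)$ is simple.

*Proof of Corollary 2 from Theorem 1.* Take $R=\mathbb C$, $\zeta=\lambda$, $p=1$. The theorem gives a nonzero scalar in $N$, hence $1\in N$. A two-sided ideal is stable under $x\mapsto vx-xv$, so a nonzero two-sided ideal contains $1$. $\square$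

For $\lambda=0$ the answer is different: $U(\mathrm{Vir})/(z)=U(W)$ has its augmentation ideal, which is nonzero and proper. So $U(\mathrm{Vir})/(z-\lambda)$ is simple if and only if $\lambda\neq0$. The hypothesis on $\zeta$ in Theorem 1 cannot simply be dropped: for $\zeta=0$ the subspace $W\subset A_{\mathbb C,0}=U(W)$ is ad-stable and meets $\mathbb C$ in $0$.

## 3. Why a single bracket never descends

To descend from degree $n$ to degree $n-1$, the first thing one would try is a vector field $v$ that commutes in $W$ with the top-degree part of a given element. Then only the cocycle part of $[v,\cdot\,]$ remains in the next lower degree.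

This fails already in degree $1$. Let $w=b\partial\ne0$ and $v=a\partial$ with $[v,w]=0$ in $W$, that is, $ab'-a'b=0$. Then $(a/b)'=0$ in $\mathbb C(t)$, so $a=cb$ with $c\in\mathbb C$. But then $v=cw$, and $[v,w]=0$ in $\mathrm{Vir}$ as well. So whenever a single bracket kills the Witt part of $w$, it also kills the central part.

The elements $u^{(m)}$ get around this by combining several double brackets, none of which kills the Witt part alone. To see what should replace them in higher degree, we first need a clean notion of degree.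

## 4. The symmetric algebra with a deformed action

The aim of this section is to replace the filtered algebra $A$ by a graded space on which each $v\in W$ acts as "degree $0$ plus degree $-1$".

**Symmetrization.** Let $\sigma:S(\mathrm{Vir})\to U(\mathrm{Vir})$ be the linear map $x_1\cdots x_k\mapsto\frac1{k!}\sum_{\pi\in\mathfrak S_k}x_{\pi(1)}\cdots x_{\pi(k)}$. It is an isomorphism of $\mathrm{Vir}$-modules for the adjoint actions (Dixmier, *Enveloping Algebras*, §2.4). Bijectivity is PBW. For equivariance, note that powers $x^k$ span $S^k(\mathrm{Vir})$ and $\sigma(x^k)=x^k$; the commutator of $v$ with $x^k$ is $\sum_ix^i[v,x]x^{k-1-i}$, and this is exactly $\sigma(k\,x^{k-1}[v,x])$.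

Moreover $\sigma(zF)=z\,\sigma(F)$: since $z$ is central, every ordering of $z,x_1,\dots,x_k$ gives $z$ times the corresponding ordering of $x_1,\dots,x_k$. So $\sigma$ is $\mathbb C[z]$-linear, and $\sigma(1)=1$. Since $S(\mathrm{Vir})=S(W)\otimes\mathbb C[z]$, tensoring over $\mathbb C[z]$ with $R$ gives an isomorphism of $R$-modules and of $\mathrm{Vir}$-modules
$$S:=S(W)\otimes_{\mathbb C}R\;\cong\;A, \tag{3}$$
which is the identity on $R$.

**The action on $S$.** On $S(\mathrm{Vir})$, an element $v\in W$ acts by the derivation that sends $w\in W$ to $[v,w]_W+\omega(v,w)z$ and $z$ to $0$. After $z\mapsto\zeta$ it acts on $S$ by the $R$-linear derivation $D_v$ with $D_v(w)=[v,w]_W+\zeta\,\omega(v,w)$. Write $S^k=S^k(W)\otimes R$ and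
$$D_v=L_v+C_v,\qquad L_v:S^k\to S^k,\qquad C_v:S^k\to S^{k-1},$$
where $L_v$ and $C_v$ are the $R$-linear derivations with $L_v(w)=[v,w]_W$ and $C_v(w)=\zeta\,\omega(v,w)$. Both vanish on $S^0=R$.

**Two brackets are not enough in degree $2$.** Test $u^{(0)}=\sum_j(-1)^j\binom4{2+j}e_je_{-j}$ on $e_0^2\in S^2$. For derivations, $D_vD_w(e_0^2)=2e_0\,D_vD_w(e_0)+2\,D_v(e_0)D_w(e_0)$. By (1) the first kind of term sums to $2e_0\cdot2\zeta=4\zeta e_0$, which is the lower-degree element we want. For the second kind, $D_{e_j}(e_0)=-j\,e_j$ and $D_{e_{-j}}(e_0)=j\,e_{-j}$ (the cocycle term vanishes), so these terms sum to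
$$-2\sum_j(-1)^j\tbinom4{2+j}\,j^2\,e_je_{-j}=-16\,(e_2e_{-2}-e_1e_{-1})\neq0 .$$
The trouble comes from the cross terms, in which the two vector fields hit two *different* factors. The cancellation in $u^{(0)}$ works only when both vector fields hit the same factor.

This also suggests a remedy. If one applies $n+1$ vector fields to a product of $n$ factors, then two of them must hit the same factor. We need a combination of $(n+1)$-fold products in which this always forces cancellation at the top degree. To design it, we turn elements of $S^k$ into functions.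

## 5. Elements of $S^k$ as functions of $k$ variables

This section translates $L_v$ and $C_v$ into differential operators and residues.

Let $P_k=R[t_1^{\pm1},\dots,t_k^{\pm1}]$, and let $\iota_k:S^k\to P_k$ be the $R$-linear map
$$\iota_k(b_1\partial\cdots b_k\partial)=\sum_{\pi\in\mathfrak S_k}\prod_{i=1}^kb_{\pi(i)}(t_i).$$
It is injective: it is the (unnormalized) symmetrization embedding $S^k(W)\to W^{\otimes k}\cong\mathbb C[t_1^{\pm1},\dots,t_k^{\pm1}]$, tensored over $\mathbb C$ with $R$. For example, $\iota_1(e_m)=t_1^{m+1}$, $\iota_2(e_0^2)=2t_1t_2$ and $\iota_2(e_2e_{-2})=t_1^3t_2^{-1}+t_1^{-1}t_2^3$.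

For $a\in\mathcal O$ put $\Lambda_a^{(j)}=a(t_j)\partial_{t_j}-a'(t_j)$, an operator in the variable $t_j$ alone. Then
$$\iota_kL_{a\partial}=\Big(\sum_{j=1}^k\Lambda_a^{(j)}\Big)\iota_k, \tag{4}$$
$$\iota_{k-1}(C_{a\partial}F)=\frac{\zeta}{12}\operatorname{Res}_{t_k}\big(a'''(t_k)\,\iota_k(F)\big)\qquad(F\in S^k,\ k\ge1). \tag{5}$$

For (4): $L_{a\partial}$ replaces one factor $b\partial$ at a time by $(ab'-a'b)\partial$, and $\Lambda_a^{(j)}$ replaces $b(t_j)$ by $(ab'-a'b)(t_j)$.

For (5), apply both sides to $F=b_1\partial\cdots b_k\partial$. On the left, $C_{a\partial}F=\zeta\sum_m\omega(a\partial,b_m\partial)\prod_{i\ne m}b_i\partial$. Applying $\iota_{k-1}$ sums over all ways to put the remaining $b_i$ into $t_1,\dots,t_{k-1}$; recording $m$ as $\pi(k)$, we get $\zeta\sum_{\pi\in\mathfrak S_k}\omega(a\partial,b_{\pi(k)}\partial)\prod_{j<k}b_{\pi(j)}(t_j)$. The right side is $\frac\zeta{12}\sum_\pi\operatorname{Res}_{t_k}\big(a'''b_{\pi(k)}\big)(t_k)\prod_{j<k}b_{\pi(j)}(t_j)$. By (2) these agree.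

As a check of (5), take $a=t^3$, so $a\partial=e_2$, and $F=e_2e_{-2}$. Directly, $C_{e_2}F=\zeta\,\omega(e_2,e_{-2})\,e_2=\frac\zeta2e_2$. The formula gives $\frac{\zeta}{12}\operatorname{Res}_{t_2}\big(6(t_1^3t_2^{-1}+t_1^{-1}t_2^3)\big)=\frac\zeta2t_1^3=\iota_1(\frac\zeta2e_2)$.

## 6. Combinations of $r$-fold brackets and their symbols $q$

We now encode linear combinations of $r$-fold products of vector fields by Laurent polynomials, so that cancellation becomes vanishing on diagonals.

**Definition.** For $q\in\mathbb C[x_1^{\pm1},\dots,x_r^{\pm1}]$ define $u_q\in U(\mathrm{Vir})$, linearly in $q$, by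
$$u_q=(a_1\partial)\cdots(a_r\partial)\quad\text{for } q=a_1(x_1)\cdots a_r(x_r).$$
This is well defined, since the product is multilinear in $(a_1,\dots,a_r)$ and $\mathbb C[x_1^{\pm1},\dots,x_r^{\pm1}]=\mathcal O^{\otimes r}$. For example, the term $e_je_{-m-j}$ of $u^{(m)}$ has symbol $x_1^{j+1}x_2^{1-m-j}$. Summing over $j$, we find that $u^{(m)}=u_q$ with
$$q=(x_1-x_2)^4\,x_1^{-1}x_2^{-m-1}.$$
So the fourth difference of Section 1 is a fourth-order zero on the diagonal $x_1=x_2$.

**Stability.** If $\prod_lp(x_l)$ divides $q$, write $q=\prod_lp(x_l)\cdot h$ and expand $h$ into monomials. Each one contributes a scalar multiple of a product of elements $p\,t^{m}\partial$. Hence $u_q$ maps into itself any subspace $N$ as in Theorem 1.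

**Components.** On $S$, the element $u_q$ acts for $q=\prod a_l(x_l)$, $v_l=a_l\partial$, as $(L_{v_1}+C_{v_1})\cdots(L_{v_r}+C_{v_r})$. Let $L_q$ and $C_q$ be its components that lower the degree by $0$ and by $1$:
$$L_q=L_{v_1}\cdots L_{v_r},\qquad C_q=\sum_{i=1}^rL_{v_1}\cdots L_{v_{i-1}}\,C_{v_i}\,L_{v_{i+1}}\cdots L_{v_r},$$
extended linearly in $q$.

**The choice of $q$.** From here on fix $n\ge1$, put $r=n+1$, and let
$$q=\prod_{1\le i<j\le n+1}(x_i-x_j)^4\cdot g,\qquad g\in\mathbb C[x_1^{\pm1},\dots,x_{n+1}^{\pm1}]^{\mathfrak S_{n+1}}. \tag{6}$$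
The number of variables is dictated by the pigeonhole principle of Section 4. The exponent $4$ is dictated by counting derivatives. When two vector fields hit the same factor via $L$, two derivatives are spent, and a zero of order at least $3$ cannot survive them. When one of the two enters through the cocycle, $3+1=4$ derivatives are spent, and a zero of order at most $4$ can survive. The even choice $4$ also makes $q$ symmetric.

**Vanishing orders.** For $B\subset\{1,\dots,r\}$ with $|B|=s\ge2$, let $I_B$ be the ideal of $\mathbb C[x_1^{\pm1},\dots,x_r^{\pm1}]$ generated by the $x_l-x_{l'}$ with $l,l'\in B$. There are $s(s-1)/2$ pairs in $B$, each contributing a fourth power, so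
$$q\in I_B^{\,2s(s-1)}. \tag{7}$$
By the Leibniz rule, $\partial_{x_l}$ with $l\in B$ maps $I_B^m$ into $I_B^{m-1}$. For $l\notin B$, $\partial_{x_l}$ kills the generators of $I_B$, so it maps $I_B^m$ into itself. Finally, setting all $x_l$, $l\in B$, equal to one variable kills $I_B$.

## 7. Top degree: $u_q$ acts by zero

**Lemma A.** $L_q=0$ on $S^k$ for $0\le k\le n$.

*Proof.* For $k=0$, $L_v$ kills $R$ and $r\ge1$. Let $1\le k\le n$.

**Step 1: expand over maps.** This separates the ways in which the $r$ vector fields hit the $k$ variables. By (4), for $q=\prod a_l(x_l)$ the operator corresponding to $L_q$ is $\prod_{l=1}^r\big(\sum_{j=1}^k\Lambda_{a_l}^{(j)}\big)$ (ordered product), which is the sum over all maps $\varphi:\{1,\dots,r\}\to\{1,\dots,k\}$ of $\Lambda_q^\varphi=\Lambda_{a_1}^{(\varphi(1))}\cdots\Lambda_{a_r}^{(\varphi(r))}$. We extend $\Lambda^\varphi_q$ linearly to all $q$. It suffices to show $\Lambda_q^\varphi=0$ for our $q$ and every $\varphi$.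

**Step 2: count derivatives block by block.** This bounds how often $q$ can be differentiated in each block of variables. Operators in different variables $t_j$ commute, so we group the factors by the blocks $\varphi^{-1}(j)$. A product of $s$ operators $a\,\partial_t-a'$, with functions $a_1,\dots,a_s$, is a linear combination, with coefficients independent of the functions, of operators $a_1^{(\alpha_1)}\cdots a_s^{(\alpha_s)}\partial_t^\beta$ with $\alpha_1+\dots+\alpha_s+\beta=s$. This follows by induction: multiplying on the left by $a_0\partial_t-a_0'$ adds one function and exactly one derivative, which falls on one of the functions or raises $\beta$. Since $\prod_la_l^{(\alpha_l)}(t_{\varphi(l)})=(\partial_x^\alpha q)|_{x_l=t_{\varphi(l)}}$, we obtain for all $q$, by linearity,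
$$\Lambda_q^\varphi f=\sum\mathrm{const}\cdot(\partial_x^\alpha q)\big|_{x_l=t_{\varphi(l)}}\cdot\partial_t^\beta f,\qquad\sum_{l\in\varphi^{-1}(j)}\alpha_l+\beta_j=|\varphi^{-1}(j)|\ \text{ for all } j. \tag{8}$$

**Step 3: use the zeros of $q$.** Since $r=n+1>k$, some block $B=\varphi^{-1}(j)$ has $s\ge2$ elements. In (8), at most $s$ of the derivatives in $\partial_x^\alpha$ are in variables $x_l$ with $l\in B$. By (7), $\partial_x^\alpha q\in I_B^{\,2s(s-1)-s}$, and $2s(s-1)-s=s(2s-3)>0$. The restriction sets all $x_l$ with $l\in B$ equal to $t_j$, so it vanishes. Hence every term of (8) is zero. $\square$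

## 8. One degree lower: what the cocycle leaves

**Lemma B.** For $F\in S^n$ and $f=\iota_n(F)$,
$$\iota_{n-1}(C_qF)=(n+1)!\;\zeta\;\operatorname{Res}_{t_n}T_Hf,\qquad T_Hf=\sum_{E\subset\{1,\dots,n-1\}}(-1)^{|E|}(\partial_EH)(\partial_{E^c}f), \tag{9}$$
where $\partial_E=\prod_{j\in E}\partial_{t_j}$, $E^c=\{1,\dots,n-1\}\setminus E$, and
$$H=\prod_{i<j<n}(t_i-t_j)^4\prod_{i<n}(t_i-t_n)^8\;g(t_1,\dots,t_{n-1},t_n,t_n).$$

*Proof.*

**Step 1: expand over maps.** We write $C_q$ as a sum of residues of differential operators. Let $q=\prod a_l(x_l)$ and consider the $i$-th summand of $C_q$. The factors to the right of $C_{v_i}$ act on $f$ by $\sum_{j\le n}\Lambda_{a_l}^{(j)}$, $l>i$. Then $C_{v_i}$ multiplies by $a_i'''(t_n)$, takes $\operatorname{Res}_{t_n}$ and multiplies by $\zeta/12$, by (5). The factors to the left act on $P_{n-1}$ by $\sum_{j\le n-1}\Lambda_{a_l}^{(j)}$, $l<i$. These operators $\Lambda^{(j)}$ with $j<n$ commute with $\operatorname{Res}_{t_n}$ and with multiplication by $a_i'''(t_n)$, so the residue can be taken last. Expanding,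 we get a sum over maps $\varphi:\{1,\dots,r\}\to\{1,\dots,n\}$ with $\varphi(i)=n$ and $\varphi(l)<n$ for $l<i$, that is, $i=\min\varphi^{-1}(n)$. Summing over $i$ too, we meet each $\varphi$ with $\varphi^{-1}(n)\ne\emptyset$ exactly once. Hence
$$\iota_{n-1}(C_qF)=\frac{\zeta}{12}\sum_{\varphi:\ \varphi^{-1}(n)\neq\emptyset}\operatorname{Res}_{t_n}M_q^\varphi f,$$
where $M_q^\varphi$ is the ordered product of the $\Lambda_{a_l}^{(\varphi(l))}$, except that for $i=\min\varphi^{-1}(n)$ the factor $\Lambda_{a_i}^{(n)}$ is replaced by multiplication by $a_i'''(t_n)$. Both sides are linear in $q$, so this holds for the $q$ of (6).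

**Step 2: discard most maps.** Put $s_j=|\varphi^{-1}(j)|$. As in (8), $M_q^\varphi f$ is a combination of terms $(\partial_x^\alpha q)|\cdot\partial_t^\beta f$. The total number of derivatives is $s_j$ in a block $j<n$, and $(s_n-1)+3=s_n+2$ in block $n$.

* If $s_j\ge2$ for some $j<n$, then all terms vanish, exactly as in Step 3 of Lemma A.
* If $s=s_n\ge3$, then with $B=\varphi^{-1}(n)$ we have $\partial_x^\alpha q\in I_B^{\,2s(s-1)-(s+2)}$, and $2s(s-1)-(s+2)=(2s+1)(s-2)>0$. So all terms vanish.

In the remaining cases $s_j\le1$ for $j<n$ and $s_n\le2$. Since $\sum_js_j=n+1$, this forces $s_n=2$ and $s_j=1$ for all $j<n$.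

**Step 3: compute a surviving map.** Let $\varphi^{-1}(n)=\{l<l'\}$ and write $q=(x_l-x_{l'})^4h$. Block $n$ acts by $a_l'''\,(a_{l'}\partial_{t_n}-a_{l'}')$, evaluated at $t_n$. In terms of $q$ there are two pieces. The piece $a_l'''a_{l'}\partial_{t_n}$ corresponds to $\partial_{x_l}^3q$ restricted to $x_l=x_{l'}$. It vanishes, because three derivatives cannot remove the factor $(x_l-x_{l'})^4$, and derivatives in other variables do not touch it. The piece $-a_l'''a_{l'}'$ corresponds to $-\partial_{x_l}^3\partial_{x_{l'}}q$ on $x_l=x_{l'}=t_n$. Here all four derivatives must fall on $(x_l-x_{l'})^4$, and $\partial_{x_l}^3\partial_{x_{l'}}(x_l-x_{l'})^4=-24$. So what remains is $-(-24)\,h|_{x_l=x_{l'}=t_n}=24\,h|_{x_l=x_{l'}=t_n}$.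

Each block $j<n$ consists of one index and acts by $a(t_j)\partial_{t_j}-a'(t_j)$. Multiplying over $j<n$ and choosing the term $-a'$ for $j\in E$ and $a\,\partial_{t_j}$ for $j\in E^c$, we obtain the operator $f\mapsto\sum_E(-1)^{|E|}(\partial_E\tilde h)(\partial_{E^c}f)$. Its symbol $\tilde h$ is $h|_{x_l=x_{l'}=t_n}$ with $x_{\varphi^{-1}(j)}$ renamed $t_j$ for $j<n$. In $h$, each pair of indices outside $\{l,l'\}$ contributes a fourth power. Each index outside $\{l,l'\}$ contributes two fourth powers, one with $x_l$ and one with $x_{l'}$, and these merge into an eighth power. Since $g$ is symmetric and the exponents are even, $\tilde h=H$, whatever $\varphi$ is. So $M_q^\varphi f=24\,T_Hf$.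

**Step 4: count.** There are $\binom{n+1}2$ choices of $\{l,l'\}$ and $(n-1)!$ bijections of the remaining indices with $\{1,\dots,n-1\}$. This gives $\frac{(n+1)!}2$ maps, each contributing $\frac\zeta{12}\cdot24\operatorname{Res}_{t_n}T_Hf=2\zeta\operatorname{Res}_{t_n}T_Hf$. $\square$

For $n=1$ there is one map, $H(t)=g(t,t)$ and $T_Hf=Hf$, so $C_qF=2\zeta\operatorname{Res}_t\big(g(t,t)f\big)$. (Symmetry of $g$ was used only to identify the symbols of different maps, so it is not needed here.) With $g=x_1^{-1}x_2^{-m-1}$ and $f=t^{k+1}$ this is $2\zeta\operatorname{Res}_t(t^{k-m-1})=2\zeta\,\delta_{k,m}$, which is formula (1).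

## 9. Choosing $g$ so that the residue survives

**Lemma C.** Suppose $\zeta$ is a non-zero-divisor, $0\neq p\in\mathcal O$ and $0\ne F\in S^n$ with $n\ge1$. Then $g$ can be chosen divisible by $\prod_lp(x_l)$ and such that $C_qF\neq0$.

*Proof.* The plan is to follow one leading monomial through formula (9).

**Step 1: leading terms.** Order exponents in $\mathbb Z^n$ lexicographically with $t_1>t_2>\dots>t_n$. This is a total order compatible with addition. Let $\nu$ be the leading exponent of $f=\iota_n(F)\ne0$, with leading coefficient $c\in R\setminus\{0\}$. Let $e$ be the top exponent of $p$.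

**Step 2: define $g$.** We want the leading exponent of $H$ to have last entry $-1-\nu_n$, so that the leading product has $t_n^{-1}$, and large other entries. Put $g=\prod_{l=1}^{n+1}p(x_l)\cdot g_1$, where $g_1$ is the sum of the monomials in the $\mathfrak S_{n+1}$-orbit of $x^\gamma$, with
$$\gamma=(\gamma_1,\dots,\gamma_{n-1},d,0),\qquad d=-1-\nu_n-2e,\qquad\gamma_1>\dots>\gamma_{n-1}>\max(d,0),$$
and all $\gamma_j$ large. Then $g$ is symmetric and divisible by $\prod_lp(x_l)$.

**Step 3: the leading term of $H$.** A monomial $x^\delta$ of $g_1$ becomes $t_1^{\delta_1}\cdots t_{n-1}^{\delta_{n-1}}t_n^{\delta_n+\delta_{n+1}}$ in $g_1(t_1,\dots,t_{n-1},t_n,t_n)$. All coefficients are positive, so nothing cancels. The lexicographic maximum is reached by taking $\delta_1=\gamma_1$, then $\delta_2=\gamma_2$, and so on, which leaves $\{\delta_n,\delta_{n+1}\}=\{d,0\}$. So the leading exponent is $(\gamma_1,\dots,\gamma_{n-1},d)$, with coefficient $2$ if $d\ne0$ and $1$ if $d=0$.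

Leading exponents add under multiplication of complex Laurent polynomials. The other factors of $H$ are $p(t_j)$ for $j<n$ with leading term a multiple of $t_j^e$; $p(t_n)^2$ with leading exponent $2e$ in $t_n$; $(t_i-t_j)^4$ for $i<j<n$ with leading term $t_i^4$; and $(t_i-t_n)^8$ with leading term $t_i^8$. Hence $H$ has leading exponent $\mu$ with
$$\mu_j=\gamma_j+e+4(n-1-j)+8\quad(j<n),\qquad\mu_n=d+2e=-1-\nu_n,$$
and leading coefficient $c_H\in\mathbb C\setminus\{0\}$. Choose the $\gamma_j$ so large that $\mu_j>\nu_j$ for all $j<n$.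

**Step 4: follow it through $T$.** The expression $T_Hf$ is bilinear in $H$ and $f$, and $T_H$ is built from the commuting one-variable pieces "$a\,\partial_{t_j}-a'$". So for monomials
$$T_{t^{\mu'}}t^{\nu'}=\prod_{j<n}(\nu'_j-\mu'_j)\cdot t_n^{\mu'_n+\nu'_n}\prod_{j<n}t_j^{\mu'_j+\nu'_j-1}.$$
Consider in $T_Hf$ the coefficient of $t_n^{-1}\prod_{j<n}t_j^{\mu_j+\nu_j-1}$; note that $\mu_n+\nu_n=-1$. It collects the pairs of exponents $\mu'$ of $H$ and $\nu'$ of $f$ with $\mu'+\nu'=\mu+\nu$. As $\mu'\le\mu$ and $\nu'\le\nu$, this forces $\mu'=\mu$ and $\nu'=\nu$. So the coefficient is $c_H\,c\,\prod_{j<n}(\nu_j-\mu_j)$, a nonzero complex multiple of $c$, hence nonzero in $R$.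

**Step 5: conclude.** Therefore $\operatorname{Res}_{t_n}T_Hf\neq0$ in $P_{n-1}$. Since $\zeta$ is a non-zero-divisor on $R$, it is one on the free $R$-module $P_{n-1}$. By (9), $C_qF\neq0$. $\square$

**Example: $F=e_0^2$.** Here $n=2$, $f=2t_1t_2$, $\nu=(1,1)$, $c=2$; take $p=1$, so $e=0$. Then $d=-2$, and $\gamma=(1,-2,0)$ is allowed. We have $H=(t_1-t_2)^8\,g_1(t_1,t_2,t_2)$ with $g_1(t_1,t_2,t_2)=2t_1t_2^{-2}+2t_1^{-2}t_2+2t_2^{-1}$, so $\mu=(9,-2)$ and $c_H=2$. The coefficient of $t_1^9t_2^{-1}$ in $T_Hf=H\,\partial_{t_1}f-(\partial_{t_1}H)f$ is $2\cdot2\cdot(1-9)=-32$. Since $H$ is homogeneous of degree $7$ and $f$ of degree $2$, $T_Hf$ is homogeneous of degree $8$, and its residue in $t_2$ is exactly $-32\,t_1^9$. By (9), $C_q(e_0^2)=3!\,\zeta\,(-32)\,e_8=-192\,\zeta\,e_8$. By Lemma A, $u_q$ kills the degree-$2$ part of $e_0^2$, so the obstruction of Section 4 has disappeared. Applying $u^{(8)}$ next sends $-192\,\zeta e_8$ to $-384\,\zeta^2$.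

## 10. Descent to $R$: proof of Theorem 1

*Proof of Theorem 1.* Identify $A$ with $S=\bigoplus_kS^k$ by (3). Among the nonzero elements of $N$ choose $F$ of minimal degree $n$, and write $F=F_n+F_{n-1}+\cdots$ with $F_k\in S^k$ and $F_n\neq0$.

Suppose $n\ge1$. Apply Lemma C to $F_n$ and $p$; this gives $g$, and with it $q$ as in (6), divisible by $\prod_lp(x_l)$. By the stability remark of Section 6, $u_q\cdot F\in N$. Its component of degree $n$ is $L_qF_n=0$ by Lemma A. Its component of degree $n-1$ is
$$L_qF_{n-1}+C_qF_n=C_qF_n\neq0,$$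
where $L_qF_{n-1}=0$ by Lemma A for $k=n-1$, and the last step is Lemma C. So $u_q\cdot F$ is a nonzero element of $N$ of degree $n-1$, which contradicts minimality.

Hence $n=0$ and $0\neq F\in S^0\cap N=R\cap N$. $\blacksquare$

This completes the proof of Corollary 2 as well: $U(\mathrm{Vir})/(z-\lambda)$ is simple for every $\lambda\ne0$.

## 11. Stability under $pW$, and Poisson simplicity

**(a) Stability under $pW$ suffices.** For $\lambda\ne0$ and any nonzero $p\in\mathcal O$, every nonzero subspace of $U(\mathrm{Vir})/(z-\lambda)$ stable under $\operatorname{ad}(pW)$ contains $1$. This is Theorem 1 with $R=\mathbb C$ and $\zeta=\lambda$.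

**(b) Poisson version.** Recall that $S(\mathrm{Vir})$ carries the Poisson bracket that extends the Lie bracket of $\mathrm{Vir}$ and is a derivation in each argument. Since $z$ is Poisson central, the bracket passes to $S(\mathrm{Vir})/(z-\lambda)$. *For $\lambda\ne0$, $S(\mathrm{Vir})/(z-\lambda)$ is Poisson simple*, that is, its only Poisson ideals are $0$ and itself. Indeed, this quotient is $S(W)=S$ for $R=\mathbb C$, $\zeta=\lambda$, and a Poisson ideal is stable under $\{v,\cdot\}=D_v$ for $v\in W$. Section 10 was carried out in exactly this module, so a nonzero Poisson ideal contains a nonzero scalar, hence $1$.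

## 12. All two-sided ideals of $U(\mathrm{Vir})$

Write $U=U(\mathrm{Vir})$. Here the freedom in $(R,\zeta)$ pays off: we use Theorem 1 over $\mathbb C[z]$ and over $\mathbb C[z]/(h)$.

**Theorem 3.** The map $(h,I')\mapsto hI'$ is a bijection from the set of pairs ($h\in\mathbb C[z]$ monic with $h(0)\ne0$; $I'$ a two-sided ideal of $U$ containing a power of $z$) onto the set of nonzero two-sided ideals of $U$. In particular every nonzero two-sided ideal of $U$ contains a nonzero polynomial in $z$.

*Proof.* Recall that $U$ is a domain. For a pair $(h,I')$, $hI'$ is a two-sided ideal because $h$ is central, and it is nonzero because it contains some $hz^k\neq0$. So the map is defined.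

**Step 1: a polynomial in $I$.** This produces the candidate for $h$. Let $I\ne0$ be a two-sided ideal. Theorem 1 with $R=\mathbb C[z]$, $\zeta=z$, $p=1$, for which $A=U$, gives $I\cap\mathbb C[z]\ne0$. This is an ideal of $\mathbb C[z]$, so $I\cap\mathbb C[z]=(z^kh)$ with $k\ge0$, $h$ monic and $h(0)\neq0$.

**Step 2: $I\subset hU$.** This allows us to divide $I$ by $h$. If $h=1$ there is nothing to show. Otherwise let $R=\mathbb C[z]/(h)\neq0$ and $\zeta=\bar z$. Since $h(0)\ne0$, $z$ and $h$ are coprime, so $\zeta$ is a unit, and $A_{R,\zeta}=U/hU$. The image of $I$ in $U/hU$ is an ad-stable subspace. If it were nonzero, Theorem 1 would give $c\in\mathbb C[z]\setminus(h)$ with $c\in I+hU$. Then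
$$z^kc\in I+z^khU=I,$$
since $z^kh\in I$. So $z^kc\in I\cap\mathbb C[z]=(z^kh)$ and $h\mid c$, a contradiction.

**Step 3: surjectivity.** Put $I'=\{u\in U:hu\in I\}$. It is a two-sided ideal because $h$ is central, it contains $z^k$ because $hz^k\in I$, and $hI'=I$ because $I\subset hU$.

**Step 4: injectivity.** We recover $h$ and $I'$ from $I=hI'$. Since $I'\cap\mathbb C[z]$ contains a power of $z$, its monic generator divides one, so $I'\cap\mathbb C[z]=(z^k)$ for some $k\ge0$. Next, $hI'\cap\mathbb C[z]=h(I'\cap\mathbb C[z])$: if $u\in I'$ and $hu\in\mathbb C[z]$, expand $u$ in the $\mathbb C[z]$-basis of ordered monomials in the $e_n$. All coefficients of $hu$ at basis elements other than $1$ vanish, hence so do those of $u$, and $u\in\mathbb C[z]$. Therefore $I\cap\mathbb C[z]=(hz^k)$. As $h$ is monic with $h(0)\neq0$, this determines $h$. Then $I'=\{u:hu\in I\}$, because $hu\in hI'$ implies $u\in I'$ in the domain $U$.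

The last assertion of the theorem is Step 1. $\square$

## 13. The prime ideals of $U(\mathrm{Vir})$

Recall that a proper two-sided ideal $P$ is prime if $JK\subset P$ for two-sided ideals $J,K$ implies $J\subset P$ or $K\subset P$.

**Corollary 4.** The prime ideals of $U(\mathrm{Vir})$ are exactly $0$, the ideals $(z-\lambda)$ with $\lambda\in\mathbb C\setminus\{0\}$ (these are maximal), and the preimages of the primes of $U(W)=U(\mathrm{Vir})/(z)$.

*Proof.* Let $P\neq0$ be prime. First, $P\cap\mathbb C[z]$ is a prime ideal of $\mathbb C[z]$. It is proper because $1\notin P$. If $f_1,f_2\in\mathbb C[z]$ and $f_1f_2\in P$, then, since $f_1,f_2$ are central, $(f_1U)(f_2U)=f_1f_2U\subset P$, so $f_1\in P$ or $f_2\in P$. By Theorem 3 it is nonzero, so $P\cap\mathbb C[z]=(z-\lambda)\mathbb C[z]$ for some $\lambda\in\mathbb C$.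

If $\lambda=0$, then $z\in P$, and $P$ is the preimage of the prime $P/(z)$ of $U(W)$. If $\lambda\neq0$, then $P$ contains the two-sided ideal $(z-\lambda)$ of $U$, which is maximal by Corollary 2, so $P=(z-\lambda)$.

Conversely, $0$ is prime because $U(\mathrm{Vir})$ is a domain, and preimages of primes under a surjection of rings are prime. For $\lambda\ne0$ the ideal $M=(z-\lambda)$ is maximal, hence prime: if $J,K\not\subset M$, then $J+M=K+M=U$, so $U=(J+M)(K+M)\subset JK+M$, and thus $JK\not\subset M$. $\square$
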